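# The approximation property does not imply the $\mathcal K_{\mathcal A}$-approximation property

## 1. Finite rank approximation in the norm of $\mathcal K_{\mathcal A}$

Suppose that on a Banach space $E$ the identity can be approximated by finite rank operators, uniformly on compact sets. Take an operator into $E$ that is compact in a stronger sense, measured by an operator ideal $\mathcal A$ and by a norm larger than the operator norm. Can it be approximated by finite rank operators in that larger norm? One would first guess *yes*: such an operator maps the unit ball into a compact set, and compact sets are exactly where we can approximate. In this section we make the guess precise and test it. It passes every test here, and it is still wrong.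

**Conventions.** Scalars are real or complex. $\mathcal L(F;E)$ and $\mathcal F(F;E)$ are the bounded and the finite rank operators, $B_F$ is the closed unit ball, and $f\otimes x$ is the operator $y\mapsto f(y)x$. A *Banach operator ideal* $\mathcal A$ consists of linear subspaces $\mathcal A(F;E)\subset\mathcal L(F;E)$ containing the finite rank operators, each complete for a norm $\|\cdot\|_{\mathcal A}$, such that $\|WSV\|_{\mathcal A}\le\|W\|\|S\|_{\mathcal A}\|V\|$ and the identity of the scalar field has norm $1$. It follows that $\|S\|\le\|S\|_{\mathcal A}$ (compose $S$ with a vector on the right and a functional on the left) and that $\|f\otimes x\|_{\mathcal A}=\|f\|\|x\|$.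

**Definition ($\mathcal A$-compactness, following Carl and Stephani).** A set $K\subset E$ is *$\mathcal A$-compact* if $K\subset T(M)$ for some Banach space $F$, some $T\in\mathcal A(F;E)$ and some compact $M\subset F$. For such $K$ put
$$m_{\mathcal A}(K;E)=\inf\{\|T\|_{\mathcal A}:K\subset T(M),\ T\in\mathcal A(F;E),\ M\subset B_F\text{ compact},\ F\text{ a Banach space}\}.$$
An operator $T\in\mathcal L(F;E)$ is *$\mathcal A$-compact* if $T(B_F)$ is an $\mathcal A$-compact set. These operators form the Banach operator ideal $\mathcal K_{\mathcal A}$ with norm $\|T\|_{\mathcal K_{\mathcal A}}=m_{\mathcal A}(T(B_F);E)$.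

**Example 1 ($\mathcal A=\mathcal L$).** If $K\ne\{0\}$ is compact and $\varrho=\sup_K\|x\|$, then $K=\varrho\,\mathrm{Id}(\varrho^{-1}K)$ with $\varrho^{-1}K\subset B_E$ compact, so $m_{\mathcal L}(K;E)\le\varrho$; and $m_{\mathcal L}(K;E)\ge\varrho$ is clear. So $\mathcal K_{\mathcal L}$ is the ideal of compact operators with the operator norm.

**Example 2 ($\mathcal A=\mathcal N$, nuclear operators).** If $\sum\|x_n\|<\infty$, then $\{0\}\cup\{x_n\}$ is $\mathcal N$-compact: write $x_n=\tau_nx_n'$ with $\tau_n\to0$ and still $\sum\|x_n'\|<\infty$, let $T:\ell_1\to E$, $T\mathbf e_n=x_n'$ (nuclear), and $M=\{0\}\cup\{\tau_n\mathbf e_n\}$. On the other hand the compact set $\{0\}\cup\{n^{-1/2}\mathbf e_n\}\subset\ell_2$ is not $\mathcal N$-compact. Indeed, if $T=\sum_kf_k\otimes y_k$ with $\sum\|f_k\|\|y_k\|<\infty$ and $\|m\|\le c$ on $M$, then each $x\in T(M)$ satisfies $|x_n|\le c_n:=c\sum_k\|f_k\||(y_k)_n|$, and $(c_n)\in\ell_2$; but $(n^{-1/2})\notin\ell_2$. So $\mathcal A$-compactness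 can control a *sum of suprema*. Remember this; it returns in Section 8.

**Definition.** $E$ has the *approximation property* (AP) if for each compact $K\subset E$ and $\epsilon>0$ there is $\phi\in\mathcal F(E;E)$ with $\|\phi x-x\|\le\epsilon$ on $K$. It has the *bounded approximation property* (BAP) if for some $\lambda\ge1$ one can always take $\|\phi\|\le\lambda$. It has the *$\mathcal K_{\mathcal A}$-approximation property* ($\mathcal K_{\mathcal A}$-AP) if $\mathcal F(F;E)$ is $\|\cdot\|_{\mathcal K_{\mathcal A}}$-dense in $\mathcal K_{\mathcal A}(F;E)$ for every Banach space $F$. (This is the approximation property in the sense of Oja for the ideal $\mathcal K_{\mathcal A}$.)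

The question, posed in "The Banach Ideal Of $\mathcal A$-Compact Operators And Related Approximation Properties" (https://core.ac.uk/download/158829527.pdf), is whether AP implies the $\mathcal K_{\mathcal A}$-AP for every $\mathcal A$. Two facts from the statement of the problem support the guess.

* (i) If $E$ has AP, then $\mathcal F(F;E)$ is dense in $\mathcal K_{\mathcal A}(F;E)$ in the *operator* norm. (Choose $\phi$ close to $\mathrm{Id}$ on the relatively compact set $T(B_F)$; then $\|\phi T-T\|$ is small.)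
* (ii) If $E$ has BAP, then $E$ has the $\mathcal K_{\mathcal A}$-AP for every $\mathcal A$.

For $\mathcal A=\mathcal L$, Example 1 and (i) show that the guess is right. Let us try to prove it in general. Let $T(B_F)\subset R(C_1)$ with $R\in\mathcal A(G;E)$ and $C_1\subset G$ compact. The obvious candidate is $\phi T$, with $\phi\in\mathcal F(E;E)$ close to the identity on a suitable compact set. There are two ways to make $\|\phi T-T\|_{\mathcal K_{\mathcal A}}$ small.

**Proposition 1.** Let $E$ have AP and suppose each $T\in\mathcal K_{\mathcal A}(F;E)$ (for every $F$) factors as $T=kR$ with $R\in\mathcal K_{\mathcal A}(F;H)$ and $k\in\mathcal L(H;E)$ compact. Then $E$ has the $\mathcal K_{\mathcal A}$-AP.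

*Proof.* Choose $\phi\in\mathcal F(E;E)$ with $\|\phi k-k\|\le\epsilon$. Then $\|\phi T-T\|_{\mathcal K_{\mathcal A}}=\|(\phi k-k)R\|_{\mathcal K_{\mathcal A}}\le\epsilon\|R\|_{\mathcal K_{\mathcal A}}$. $\square$

**Proposition 2.** Let $(Q_\alpha)\subset\mathcal L(E;E)$ be a bounded net converging pointwise to $\mathrm{Id}$, each $Q_\alpha$ factoring through a space with the $\mathcal K_{\mathcal A}$-AP. Then $E$ has the $\mathcal K_{\mathcal A}$-AP. In particular every $c_0$- or $\ell_p$-sum ($1\le p<\infty$) of spaces with BAP, with no uniform bound on the constants, has the $\mathcal K_{\mathcal A}$-AP for every $\mathcal A$.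

*Proof.* Let $\|Q_\alpha\|\le c$ and $T(B_F)\subset R(C_1)$ as above. By the classical description of compact sets, $C_1\subset\{\sum\xi_ng_n:\sum|\xi_n|\le1\}$ for a null sequence $(g_n)$ in $G$. Put $\nu_n=\min(1,\|g_n\|^{1/2})$ if $g_n\ne0$ and $\nu_n=1/n$ if $g_n=0$. Then $g_n=\nu_ng_n'$ with $g_n'\to0$, $\nu_n\to0$, $0<\nu_n\le1$. Let $S:\ell_1\to G$, $S\mathbf e_n=g_n'$. The set $C_2=\overline{\{(\nu_n\xi_n):\|\xi\|_1\le1\}}\subset B_{\ell_1}$ is compact, and $T(B_F)\subset RS(C_2)$. Let $S_k\mathbf e_n=g'_n$ for $n\le k$ and $S_k\mathbf e_n=0$ for $n>k$; then $\|S-S_k\|\to0$. Since $(\mathrm{Id}-Q_\alpha)T(B_F)\subset(\mathrm{Id}-Q_\alpha)RS(C_2)$,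
$$\|(\mathrm{Id}-Q_\alpha)T\|_{\mathcal K_{\mathcal A}}\le\|(\mathrm{Id}-Q_\alpha)RS\|_{\mathcal A}\le(1+c)\|R\|_{\mathcal A}\|S-S_k\|+\sum_{n\le k}\|(\mathrm{Id}-Q_\alpha)Rg_n'\|,\tag{1.1}$$
where the last sum bounds the $\mathcal A$-norm of $\sum_{n\le k}\mathbf e_n^*\otimes(\mathrm{Id}-Q_\alpha)Rg_n'$. Choose $k$ to make the first term small, then $\alpha$ to make the second small. If $Q_\alpha=V_\alpha U_\alpha$ through $E_\alpha$ with the $\mathcal K_{\mathcal A}$-AP, then $U_\alpha T$ is a $\|\cdot\|_{\mathcal K_{\mathcal A}}$-limit of finite rank operators, hence so is $Q_\alpha T$, and hence $T$.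

For sums take the projections onto finitely many coordinates: their ranges are finite sums of spaces with BAP, so have BAP, and (ii) applies. $\square$

If all $Q_\alpha$ have finite rank, they factor through finite-dimensional spaces, and Proposition 2 reproves (ii).

**Where the argument stops for AP.** Put a finite rank $\phi$ in place of $Q_\alpha$ in (1.1). The first term becomes $(1+\|\phi\|)\|R\|_{\mathcal A}\|S-S_k\|$. We must fix $k$ before choosing $\phi$, since $\phi$ has to be good at $Rg_1',\dots,Rg_k'$; but AP gives no bound on $\|\phi\|$ in terms of $k$. The compactness of $C_1$ gained a compact factor to the *right* of $R$, while Proposition 1 asks for one on the *left*. This gap cannot be closed.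

**Theorem 1.** There exist a separable Banach space $E$ with the AP, a Banach operator ideal $\mathcal A$, a Banach space $F$, an operator $T\in\mathcal K_{\mathcal A}(F;E)$ and a bounded linear functional $\Phi$ on $(\mathcal K_{\mathcal A}(F;E),\|\cdot\|_{\mathcal K_{\mathcal A}})$ with $\Phi=0$ on $\mathcal F(F;E)$ and $\Phi(T)=1$. Moreover $\mathcal A$ can be taken to be the Banach ideal generated by one compact operator with domain $\ell_1$.

So $\operatorname{dist}_{\mathcal K_{\mathcal A}}(T,\mathcal F(F;E))\ge1/\|\Phi\|>0$, and $E$ fails the $\mathcal K_{\mathcal A}$-AP: the answer to the question is *no*.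

## 2. A limit of normalized traces

Before building anything, here is the shape of $\Phi$. We shall have spaces and maps
$$R\xrightarrow{h_{l+1}}R_{l+1}\xrightarrow{q_l}R_l,\quad q_lh_{l+1}=h_l;\qquad\qquad F\hookrightarrow U\xrightarrow{J}E\xrightarrow{\pi}X\xrightarrow{\Delta}M ,$$
vectors $e_n^l\in F$ and functionals $x_n^{l*}$ on $R_l$ ($1\le n\le N_l$), and operators $\rho_l:E\to R_l$ with $\|\rho_l\|\le2^l$. The functional is a limit of normalized traces,
$$\Phi(S)=\lim_{l\to\infty}z_l(\rho_lS),\qquad z_l(s)=\frac1{N_l}\sum_{n=1}^{N_l}x_n^{l*}(se_n^l).$$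
For $T$ (the map $F\hookrightarrow U\to E$) every trace will be $1$; for a rank one operator the traces will tend to $0$. The problem is to show that the limit exists and is bounded by a multiple of $\|S\|_{\mathcal K_{\mathcal A}}$. The increment splits as
$$z_{l+1}(\rho_{l+1}S)-z_l(\rho_lS)=\big[z_{l+1}(\rho_{l+1}S)-z_l(q_l\rho_{l+1}S)\big]+z_l\big((q_l\rho_{l+1}-\rho_l)S\big).\tag{2.1}$$
The first bracket keeps the target space $R_{l+1}$ and changes the test vectors. An Enflo–Davie type construction makes it small, with a bound by the *operator* norm of $S$.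

The second term measures the failure of $q_l\rho_{l+1}=\rho_l$ on $E$. If this identity held on $E$, then $\Phi$ would be bounded in the operator norm, and by (i) $E$ could not have AP. So the $\rho_l$ must be incompatible on $E$, though compatible on $J(U)$. The incompatibility is recorded by one operator $\Delta\pi:E\to M$ with $\Delta\pi J=0$, and the second term has to be bounded by $\|S\|_{\mathcal K_{\mathcal A}}$. This suggests the choice of $\mathcal A$: let it be generated by one operator with values in $U$, so that all information on $S$ comes from operators $B:U\to E$. Then build $E$ so that for *every* bounded $B:U\to E$ the operator $\Delta\pi B$ is a bounded pointwise limit of finite rank operators. On finite rank operators $U\to M$ the Enflo–Davie estimates are strong enough.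

**Standing notation.** $[N]=\{1,\dots,N\}$, $\gamma=1/16$, and $\operatorname{avg}_g$ is the average over $g\in[L]$ for the relevant $L$. For scalars $c_n$,
$$\sum|c_n|\le\sum|\mathrm{Re}\,c_n|+\sum|\mathrm{Im}\,c_n|\le2\max_{\theta_n\in\{\pm1\}}\Big|\sum\theta_nc_n\Big|.\tag{2.2}$$

## 3. Random signs on a tree

Let $\mathcal V=\{(l,s):l\ge1,\ s\ge0\}$ and $N_v=N_0^{2^{l+s}}$ for $v=(l,s)$, where $N_0\in\mathbb N$ is large. The edges $e=(v,w)$ ($v$ lower, $w$ upper) are the *root edges* $e_l=((l,0),(l+1,0))$ and the *side edges* $((l,s),(l,s+1))$. So there is one infinite path of roots $(l,0)$, and an infinite side branch hangs on each root. This is a tree, every vertex lies on at most $3$ edges, two distinct edges share at most one vertex, and $N_w=N_v^2$ for each edge. Put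
$$L_e=N_w^9,\qquad\mu_e=2N_v^{-\gamma}.$$
If $u$ is any vertex of $e$, then $\mu_e\ge2N_u^{-\gamma}$.

For each edge $e$, vertex $v\in e$ and $g\in[L_e]$ we want a sign vector $a^{e,v}(g)\in\{\pm1\}^{N_v}$. Let $\Omega_v=\{(e,g):e\ni v,\ g\in[L_e]\}$, so $|\Omega_v|\le3N_v^{18}$; for $p=(e,g)\in\Omega_v$ write $a^v(p)=a^{e,v}(g)$.

For a root $v=(l,0)$, $N=N_v$, let $\mathcal S_v$ be the set of triples $A=(S,\sigma,\theta)$ with $S\subset[N]$, $\sigma:S\to[N]$, $\theta:S\to\{\pm1\}$ that are of one of two types: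

* type I: $\sigma(S)\cap S=\emptyset$ and $|\sigma^{-1}(k)|\le N^{2\gamma}$ for all $k$;
* type II: $S=[N]$, $\sigma=\mathrm{id}$.

Put $A(p,q)=\sum_{n\in S}\theta_na^v_{\sigma(n)}(p)\,a^v_n(q)$. Clearly $|A(p,q)|\le N$.

Later we must bound averages of $\max_k|x_n^*(ax_k)|$ over $n$. The map $\sigma$ will record which $k$ attains the maximum, and this is why all $A\in\mathcal S_v$ have to be controlled simultaneously.

**Lemma 1.** If $N_0$ is large enough, the signs can be chosen such that:

* (C1) $|\langle a^v(p),a^v(q)\rangle|\le N_v^{1-\gamma}$ for all $v$ and all $p\ne q$ in $\Omega_v$.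
* (C2) For each edge $e=(v,w)$ and any two different rows $\rho,\rho'$ among $a_n^{e,v}(\cdot)$ ($n\in[N_v]$), $a_i^{e,w}(\cdot)$ ($i\in[N_w]$): $|\operatorname{avg}_g\rho(g)\rho'(g)|\le N_w^{-3}$.
* (C3) For $v=(l,0)$, $N=N_v$, $e=((l,0),(l,1))$ and all $A\in\mathcal S_v$: $\operatorname{avg}_g\max_{q\in\Omega_v,\,q\ne(e,g)}|A((e,g),q)|\le2N^{1-\gamma}$; and, for type I, also $\operatorname{avg}_g|A((e,g),(e,g))|\le2N^{1-\gamma}$.

*Proof.* Choose all signs independently and uniformly. Hoeffding's inequality bounds the probability that a sum of at most $N$ independent uniform signs exceeds $t$ in modulus by $2e^{-t^2/(2N)}$. For $t=N^{1-\gamma}$ this is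
$$\pi_N:=2e^{-N^{1-2\gamma}/2}=2e^{-N^{7/8}/2}.$$

**Step 1: (C1) and (C2), by a union bound.** For $p\ne q$ the inner product is a sum of $N_v$ independent uniform signs, so (C1) fails at $v$ with probability at most $(3N_v^{18})^2\pi_{N_v}$. For two different rows the products $\rho(g)\rho'(g)$ are $L_e=N_w^9$ independent uniform signs, so (C2) fails at $e$ with probability at most $(2N_w)^2\,2e^{-L_eN_w^{-6}/2}=(2N_w)^2\,2e^{-N_w^3/2}$.

**Step 2: the off-diagonal part of (C3).** The purpose is to beat the number of triples $A$, which is about $N^N$. A single deviation has probability only about $e^{-N^{7/8}/2}$, too large for a union bound over $A$. So we ask for many *independent* deviations at once.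

Let $L=L_e=N^{18}$. For type I each $n$ is either outside $S$ or has at most $2N$ choices of $(\sigma(n),\theta_n)$, so $|\mathcal S_v|\le(2N+1)^N+2^N\le(3N)^N$. Fix $A$. For $p\ne q$, conditionally on $a^v(p)$, the number $A(p,q)$ is a sum of at most $N$ independent uniform signs, so $P(|A(p,q)|>N^{1-\gamma})\le\pi_N$. Join $p\ne q$ in a graph on $\Omega_v$ if $|A(p,q)|>N^{1-\gamma}$ or $|A(q,p)|>N^{1-\gamma}$. Disjoint pairs give independent events. Hence the probability that the graph has a matching of size $r=\lceil N^{3\gamma}\rceil$ is at most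
$$\big((3N^{18})^2\cdot2\pi_N\big)^r\le\big(e^{-N^{7/8}/4}\big)^r\le e^{-N^{17/16}/4}$$
for large $N$, because $\frac78+3\gamma=\frac{17}{16}$. Since $(3N)^Ne^{-N^{17/16}/4}\to0$ very fast, with high probability, for every $A$, a maximal matching has fewer than $r$ edges. Its endpoints form a set $H_A$ with $|H_A|\le2r\le4N^{3\gamma}$ that meets every edge of the graph.

Assume this, and (C2). Suppose $(e,g)\notin H_A$ and $|A((e,g),q)|>N^{1-\gamma}$ for some $q\ne(e,g)$. Then $q\in H_A$, and
$$A((e,g),q)=\langle a^{e,v}(g),u_q\rangle,\qquad(u_q)_k=\sum_{\sigma(n)=k}\theta_na_n^v(q).$$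
Here $|u_q|_1\le N$ and $|u_q|_2^2\le\sum_k|\sigma^{-1}(k)|^2\le N^{2\gamma}\cdot N$. Expanding the square and using (C2) for the rows of $a^{e,v}$, with $N_w=N^2$,
$$\sum_g\langle a^{e,v}(g),u_q\rangle^2\le L\big(|u_q|_2^2+N_w^{-3}|u_q|_1^2\big)\le2LN^{1+2\gamma}.$$
So for each $q$ there are at most $2LN^{1+2\gamma}/N^{2-2\gamma}=2LN^{4\gamma-1}$ values of $g$ with $|\langle a^{e,v}(g),u_q\rangle|>N^{1-\gamma}$. Summing over $q\in H_A$ and adding the $g$ with $(e,g)\in H_A$, the proportion of $g$ with $\max_{q\ne(e,g)}|A((e,g),q)|>N^{1-\gamma}$ is at most $4N^{3\gamma}/L+8N^{7\gamma-1}$. Since always $|A|\le N$, the average in (C3) is at most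
$$N^{1-\gamma}+4N^{1+3\gamma}/L+8N^{7\gamma}\le2N^{1-\gamma}$$
for large $N$, because $7\gamma=\frac7{16}<\frac{15}{16}$.

**Step 3: the loop term, type I.** Here $p=q=(e,g)$. Since $\sigma(S)\cap S=\emptyset$, conditioning on the coordinates of $a^{e,v}(g)$ outside $S$ leaves a sum of independent uniform signs, so $P(|A((e,g),(e,g))|>N^{1-\gamma})\le\pi_N$, independently over $g$. The probability that this occurs for at least $L/N=N^{17}$ values of $g$ is at most $\binom{L}{L/N}\pi_N^{L/N}\le(eN\pi_N)^{N^{17}}$, negligible against $(3N)^{-N}$. Otherwise the average is at most $N^{1-\gamma}+N\cdot\frac1N\le2N^{1-\gamma}$.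

**Step 4: all vertices together.** Each vertex is the lower vertex of at most two edges. So the failure probabilities attached to $v$ and to the edges with lower vertex $v$ add up to at most
$$9N^{36}\pi_N+2\cdot4N^4\cdot2e^{-N^6/2}+(3N)^Ne^{-N^{17/16}/4}+(3N)^N(eN\pi_N)^{N^{17}},\qquad N=N_v,$$
which is at most $1/N$ for large $N$. There are $k$ vertices with $l+s=k$, and for these $N_v=N_0^{2^k}\ge N_0^{2k}$. As $\sum_kkN_0^{-2k}\le\sum_kk4^{-k}<1$, for $N_0$ large a good choice of signs exists. $\square$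

We fix such signs, with $N_0$ as large as needed below; in particular $N_0^\gamma\ge2$.

## 4. The spaces $R$ and $R_l$, and a bound for finite rank operators between them

Let $V$ have basis $\{x_n^v:v\in\mathcal V,\ n\in[N_v]\}$ with coordinate functionals $x_n^{v*}$. For $e=(v,w)$ and $g\in[L_e]$ put
$$X_g^e=\frac1{N_v}\sum_na_n^{e,v}(g)x_n^v-\frac1{N_w}\sum_ia_i^{e,w}(g)x_i^w,\qquad f_g^e=\sum_na_n^{e,v}(g)x_n^{v*}+\sum_ia_i^{e,w}(g)x_i^{w*},$$
and $\mathcal Q=\{x_n^v\}\cup\{\mu_e^{-1}X_g^e\}$. Let $R$ be the completion of $V$ for the gauge of the absolutely convex hull of $\mathcal Q$. In $R$ the vectors $x_n^v$ are in the unit ball, and each $X_g^e$ is forced to be small, of norm at most $\mu_e$.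

Let $\mathcal V_l=\{(l',s)\in\mathcal V:l'\le l\}$, $V_l=\operatorname{span}\{x_n^v:v\in\mathcal V_l\}$, let $h_l:V\to V_l$ be the coordinate projection, and let $R_l$ be the completion of $V_l$ for the gauge of the absolutely convex hull of $h_l(\mathcal Q)$. The coordinate projections extend to contractions $h_l:R\to R_l$ and $q_l:R_{l+1}\to R_l$ with $q_lh_{l+1}=h_l$, since they map generating sets into generating sets.

A finite combination $\varphi$ of functionals $x_n^{v*}$ with $v\in\mathcal V_l$ satisfies $\varphi\circ h_l=\varphi$. Hence it has norm $\sup_{\mathcal Q}|\varphi|$ both in $R^*$ and in $R_l^*$. Also $x_n^{v*}\circ q_l=x_n^{v*}$ for $v\in\mathcal V_l$. We need three facts.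

$$\|x_n^{v*}\|=1=\|x_n^v\|_R=\|x_n^v\|_{R_l}\qquad(v\in\mathcal V_l\text{ for }R_l).\tag{4.1}$$
Indeed $|x_n^{v*}(\mu_e^{-1}X_g^e)|\le1/(N_v\mu_e)\le1$ for $e\ni v$, so $\|x_n^{v*}\|\le1$; now use $x_n^{v*}(x_n^v)=1$ and $x_n^v\in\mathcal Q$. In particular the gauges are norms.

$$\sum_n|x_n^{v*}(y)|\le N_v^\gamma\|y\|\qquad(y\in R,\text{ or }y\in R_l\text{ if }v\in\mathcal V_l).\tag{4.2}$$
For unimodular scalars $\theta_n$ the functional $\sum\theta_nx_n^{v*}$ is bounded on $\mathcal Q$ by $\max(1,\max_{e\ni v}1/\mu_e)\le N_v^\gamma$.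

$$\|f_g^e\|\le1,\qquad\|X_g^e\|_R\le\mu_e.\tag{4.3}$$
The second is clear. For the first: $f_g^e$ is bounded by $1$ on the $x_n^u$; $f_g^e(X_g^e)=1-1=0$; for $h\ne g$, (C1) gives $|f_g^e(X_h^e)|\le N_v^{-\gamma}+N_w^{-\gamma}\le\mu_e$; if $e'\ne e$ shares the single vertex $u$ with $e$, then $|f_g^e(X_h^{e'})|\le N_u^{-\gamma}\le\mu_{e'}$ by (C1); for all other $e'$ the value is $0$.

**Example 3.** Let $y=\frac1{N_v}\sum_na_n^{e_l,v}(g)x_n^v$ with $v=(l,0)$. In $R$ it has norm $1$, since $\|y\|_R\le1$ and $f_g^{e_l}(y)=1$. But in $R_l$ we have $y=h_lX_g^{e_l}$, so $\|y\|_{R_l}\le\mu_{e_l}$. So $h_l$ shrinks some vectors strongly while $\|h_lx_n^v\|=1$.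

For $a\in\mathcal L(R;R_l)$ and $v\in\mathcal V_l$ put
$$\beta_v(a)=\frac1{N_v}\sum_nx_n^{v*}(ax_n^v).$$
For instance $\beta_v(h_l)=1$ for all $v\in\mathcal V_l$.

**Lemma 2.** Let $v=(l,0)$, $N=N_v$, $a\in\mathcal L(R;R_l)$. Then
$$\frac1N\sum_n\max_{k\in[N]}|x_n^{v*}(ax_k^v)|\le60N^{-\gamma}\|a\|+2|\beta_v(a)|.$$
If $a$ has finite rank, the left side is at most $72N^{-\gamma}\|a\|$.

*Proof.* Let $\|a\|\le1$ and $m_{nk}=x_n^{v*}(ax_k^v)$. Then $|m_{nk}|\le1$ and, by (4.2), $\sum_n|m_{nk}|\le N^\gamma$ for each $k$. Let $e=(v,w)$ with $w=(l,1)$, so $\mu_e=2N^{-\gamma}$ and $N_w=N^2$. The engine is always the same: average $F_g(aX_g^e)$ over $g$ for suitable functionals $F_g$. This is small because $\|X_g^e\|\le\mu_e$, and (C2) identifies it with the quantity we want.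

**Step 1: type I averages.** Let $A=(S,\sigma,\theta)$ be of type I, and $F_g=\sum_{n\in S}\theta_na_{\sigma(n)}^{e,v}(g)x_n^{v*}$. On basis vectors $|F_g|\le1$. On $\mu_{e'}^{-1}X_h^{e'}$ with $e'\ni v$ its modulus is
$$\mu_{e'}^{-1}N^{-1}|A((e,g),(e',h))|\le\tfrac12N^{\gamma-1}|A((e,g),(e',h))|,$$
and on the other elements of $\mathcal Q$ it vanishes. Hence $\|F_g\|\le1+\frac12N^{\gamma-1}\max_{q\in\Omega_v}|A((e,g),q)|$. By both parts of (C3), $\operatorname{avg}_g\|F_g\|\le1+\frac12N^{\gamma-1}\cdot4N^{1-\gamma}=3$. So $|\operatorname{avg}_gF_g(aX_g^e)|\le3\mu_e=6N^{-\gamma}$. Now expand: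
$$F_g(aX_g^e)=\sum_{n\in S}\theta_na_{\sigma(n)}^{e,v}(g)\Big(\frac1N\sum_ka_k^{e,v}(g)m_{nk}-\frac1{N_w}\sum_ia_i^{e,w}(g)x_n^{v*}(ax_i^w)\Big).$$
The terms $k=\sigma(n)$ give $\frac1N\sum_{n\in S}\theta_nm_{n\sigma(n)}$. All others contain a product of two different rows, whose average is at most $N_w^{-3}$ in modulus by (C2); together they contribute at most $N(\frac1N\cdot N\cdot N_w^{-3}+N_w^{-3})=2NN_w^{-3}\le N^{-\gamma}$. Hence
$$\Big|\frac1N\sum_{n\in S}\theta_nm_{n\sigma(n)}\Big|\le7N^{-\gamma}.\tag{4.4}$$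

**Step 2: the diagonal.** With $\sigma=\mathrm{id}$ the loop term $A((e,g),(e,g))=\sum\theta_n$ may be large, so we subtract the mean. For $\theta\in\{\pm1\}^N$ with mean $\bar\theta$ put $F_g=\sum_n(\theta_n-\bar\theta)a_n^{e,v}(g)x_n^{v*}$. On basis vectors $|F_g|\le2$. On $X_g^e$ it equals $\frac1N\sum(\theta_n-\bar\theta)=0$. On $\mu_{e'}^{-1}X_h^{e'}$ with $q=(e',h)\in\Omega_v$, $q\ne(e,g)$, it is at most $\frac12N^{\gamma-1}(|A((e,g),q)|+N^{1-\gamma})$ in modulus, with $A$ of type II and (C1) used for the part with $\bar\theta$. So $\operatorname{avg}_g\|F_g\|\le2+\frac12N^{\gamma-1}\cdot3N^{1-\gamma}=\frac72$ and $|\operatorname{avg}_gF_g(aX_g^e)|\le7N^{-\gamma}$. Expanding as in Step 1, with error now at most $4NN_w^{-3}\le N^{-\gamma}$,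
$$\Big|\frac1N\sum_n(\theta_n-\bar\theta)m_{nn}\Big|\le8N^{-\gamma}.$$
The left side is $|\frac1N\sum_n\theta_n(m_{nn}-\beta_v(a))|$. By (2.2), $\frac1N\sum_n|m_{nn}-\beta_v(a)|\le16N^{-\gamma}$, so
$$\frac1N\sum_n|m_{nn}|\le16N^{-\gamma}+|\beta_v(a)|.\tag{4.5}$$

**Step 3: reduction of the maximum to Steps 1 and 2.** Choose $\sigma(n)$ with $|m_{n\sigma(n)}|=\max_k|m_{nk}|$. The $n$ with $|m_{n\sigma(n)}|\le N^{-\gamma}$ contribute at most $N^{-\gamma}$ to the average; those with $\sigma(n)=n$ contribute at most (4.5). Let $S_1=\{n:\sigma(n)\ne n,\ |m_{n\sigma(n)}|>N^{-\gamma}\}$. From $\sum_n|m_{nk}|\le N^\gamma$ we get $|\sigma^{-1}(k)\cap S_1|\le N^{2\gamma}$.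

Consider the graph on $[N]$ with edges $\{n,\sigma(n)\}$, $n\in S_1$. Every subgraph has at most as many edges as vertices, since an edge is determined by one of its endpoints $n$ through $\sigma$. So every subgraph has a vertex of degree at most $2$. Removing such a vertex, coloring the rest by induction and then coloring the removed vertex, we see that the graph is $3$-colorable. So $S_1$ splits into three sets $S$ with $\sigma(S)\cap S=\emptyset$. By (4.4) and (2.2) each contributes at most $14N^{-\gamma}$. The total is at most $(1+42+16)N^{-\gamma}+|\beta_v(a)|$, which gives the first claim.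

**Step 4: finite rank operators have small $\beta_v$.** This is where the side branch is used. For an edge $e=(v',w')$ with both vertices in $\mathcal V_l$, expand $f_g^e(aX_g^e)$ and average. Equal rows give $\beta_{v'}(a)-\beta_{w'}(a)$, and by (C2) the rest is at most $(N_{v'}+N_{w'})\cdot2\cdot N_{w'}^{-3}\le4N_{w'}^{-2}$. So by (4.3)
$$|\beta_{v'}(a)-\beta_{w'}(a)|\le\mu_e+4N_{w'}^{-2}\le3N_{v'}^{-\gamma}.$$
For $a=f\otimes y$, (4.2) gives $|\beta_{(l,s)}(a)|\le\|f\|\|y\|N_{(l,s)}^{\gamma-1}\to0$ as $s\to\infty$, so $\beta_{(l,s)}(a)\to0$ for every finite rank $a$. Summing along the side branch,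
$$|\beta_{(l,0)}(a)|\le\sum_{s\ge0}3N_{(l,0)}^{-\gamma2^s}\le6N^{-\gamma},$$
because $N^{-\gamma}\le\frac12$. With the first claim, the left side is at most $(60+12)N^{-\gamma}$. $\square$

**Remark.** So if $a:R\to R_l$ has finite rank and $\|ax_n^v-x_n^v\|\le\frac12$ for all $n\in[N_v]$, $v=(l,0)$, then $\mathrm{Re}\,\beta_v(a)\ge\frac12$, while $|\beta_v(a)|\le6N_v^{-\gamma}\|a\|$. Hence $\|a\|\ge N_v^\gamma/12$: finite rank approximations of $h_l$ are expensive, and the price grows very fast with $l$.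

**Notation from now on.** $N_l=N_{(l,0)}=N_0^{2^l}$, $x_n^l=x_n^{(l,0)}$, $x_n^{l*}=x_n^{(l,0)*}$, $\mu_l=\mu_{e_l}=2N_l^{-\gamma}$, $L_l=L_{e_l}$, $X_g^l=X_g^{e_l}$, $f_g^l=f_g^{e_l}$, and
$$w_l=2^l,\qquad\varepsilon_l=1/N_l,\qquad\omega_l=2^{-2l^2},\qquad\lambda_l=2^{-l}.$$
From $N_0^\gamma\ge2$ we get $N_l^{-\gamma}\le2^{-2^l}$, which beats every $2^{cl^2}$.

## 5. Sequences of finite-dimensional approximations: the spaces $X$, $U$, $M$

The spaces $R_m$ are bad, but each is a quotient of a good space: the space of sequences converging to its points through finite-dimensional subspaces. We use this to hide the $R_m$ behind a space with AP.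

Enumerate $\mathcal V=\{v_1,v_2,\dots\}$ with $(l,0)=v_{t_l}$ and $t_1<t_2<\cdots$ (for example by increasing $l+s$). Let $G_t=\operatorname{span}\{x_n^{v_i}:i\le t\}$ and $G_{m,t}=h_m(G_t)\subset R_m$; these are finite-dimensional and increase with $t$.

**The space $Z_m$.** All sequences $z=(z_t)_t$ with $z_t\in G_{m,t}$ that converge in $R_m$, with the sup norm. This is a Banach space. For example, for $y\in G_{m,t}$ the sequence $(0,\dots,0,y,y,\dots)$, starting at place $t$, is in $Z_m$ and has limit $y$. The finite rank contractions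
$$z\mapsto(z_1,\dots,z_k,z_k,z_k,\dots)$$
map $Z_m$ into itself and converge pointwise to the identity, since $\sup_{t>k}\|z_t-z_k\|\to0$. So $Z_m$ is separable and has BAP.

**The space $X$.** $X_m$ is $Z_m$ with the equivalent norm $w_m^{-1}\max(\|\lim z\|,\varepsilon_m\|z\|_\infty)$, and $X=(\bigoplus_mX_m)_{c_0}$. It is separable and has AP: the coordinate projections $\Pi_k$ onto the first $k$ summands are contractions converging pointwise, hence uniformly on compact sets, to the identity, and finite sums of spaces with BAP have BAP.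

**The space $U$.** All $u=(r,(z^m)_m)$ with $r\in R$, $z^m\in Z_m$, $\lim_tz_t^m=h_mr$ and $\varepsilon_m\|z^m\|_\infty\to0$, with norm $\max(\|r\|,\sup_m\varepsilon_m\|z^m\|_\infty)$. This is a closed subspace of the direct sum of $R$ and the $c_0$-sum of the spaces $(Z_m,\varepsilon_m\|\cdot\|_\infty)$, hence a Banach space. Put $j(r,(z^m))=(z^m)_m$. The norm of $z^m$ in $X_m$ is
$$w_m^{-1}\max(\|h_mr\|,\varepsilon_m\|z^m\|_\infty)\le w_m^{-1}\|u\|\to0,$$
so $j:U\to X$ is a contraction.

**The operator $\Delta$.** Let $M=(\bigoplus_mR_m)_{c_0}$ and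
$$\Delta:X\to M,\qquad(\Delta z)_m=\frac1{2w_{m+1}}\big(q_m\lim z^{m+1}-\lim z^m\big).$$
Since $\|\lim z^m\|\le w_m\|z^m\|_{X_m}$, we have $\|(\Delta z)_m\|\le\max(\|z^{m+1}\|_{X_{m+1}},\|z^m\|_{X_m})$; so $\Delta$ is well defined and $\|\Delta\|\le1$. Moreover $\Delta j=0$, because $q_mh_{m+1}=h_m$. Thus $\Delta$ measures how far the limits of the coordinates are from being compatible.

**Approximate lifts.** For $r\in G_t$ let $e^t(r)=(r,(z^m))\in U$ with $z_i^m=0$ for $i<t$ and $z_i^m=h_mr$ for $i\ge t$. It depends linearly on $r\in G_t$, and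
$$\|e^t(r)\|\le\|r\|,\qquad\|e^t(r)-e^{t'}(r)\|\le\sup_m\varepsilon_m\|h_mr\|\quad(t\le t').\tag{5.1}$$

The next lemma transfers finite rank operators from $U$ to $R$, although we have no bounded lift $R\to U$.

**Lemma 3.** Let $s:U\to R_l$ have finite rank. There is a finite rank $s_R:R\to R_l$ with $\|s_R\|\le\|s\|$ and $\|s\,e^t(r)-s_Rr\|\le\|s\|\sup_m\varepsilon_m\|h_mr\|$ for $r\in G_t$. In particular $\|s\,e^{t_l}(x_k^l)-s_Rx_k^l\|\le\varepsilon_l\|s\|$.

*Proof.* Fix $r\in V$. For all large $t$ the vector $e^t(r)-e^{t+1}(r)$ has $R$-component $0$, and its $m$-th sequence is $h_mr$ at place $t$ and $0$ elsewhere. For different $t$ these live at different places, so all finite sums $\sum_t\pm(e^t(r)-e^{t+1}(r))$ have norm at most $\sup_m\varepsilon_m\|h_mr\|$. By (2.2), $\sum_t|\varphi(e^t(r)-e^{t+1}(r))|<\infty$ for each $\varphi\in U^*$, and so $\varphi(e^t(r))$ converges as $t\to\infty$. Since $s$ has finite rank, $s_Rr:=\lim_ts\,e^t(r)$ exists in the finite-dimensional range of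 $s$. It is linear in $r\in V$ and bounded by $\|s\|\|r\|$, so it extends to $R$ with values in the same finite-dimensional space. The estimate follows from (5.1) by letting $t'\to\infty$. Finally $h_mx_k^l=0$ for $m<l$, $\|h_mx_k^l\|\le1$, and $\varepsilon_m$ decreases. $\square$

**The test vectors in $U$.** Put $e_n^l=e^{t_l}(x_n^l)$ and
$$d_g^l=\frac1{N_l}\sum_na_n^{e_l,(l,0)}(g)e_n^l-\frac1{N_{l+1}}\sum_ia_i^{e_l,(l+1,0)}(g)e_i^{l+1}.$$
With $y=\frac1{N_l}\sum_na_n^{e_l,(l,0)}(g)x_n^l$, $\|y\|\le1$, we have $d_g^l=e^{t_{l+1}}(X_g^l)+(e^{t_l}-e^{t_{l+1}})(y)$, and $h_my=0$ for $m<l$. So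
$$\|d_g^l\|_U\le\mu_l+\varepsilon_l\le3N_l^{-\gamma}.\tag{5.2}$$

**Why $X$ itself cannot be the example.** It is tempting to take $E=X$ and $T$ a restriction of $j$. But $X$ is a $c_0$-sum of spaces with BAP, so by Proposition 2 it has the $\mathcal K_{\mathcal A}$-AP for every $\mathcal A$. One can see the operators responsible. The operators $\Pi_kj:U\to X$ have norm at most $1$ and converge pointwise to $j$, but the limits of the coordinates of $\Pi_kju$ jump from $h_kr$ to $0$ after place $k$: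
$$(\Delta\Pi_kju)_k=-\frac1{2w_{k+1}}h_kr,\qquad(\Delta\Pi_kju)_m=0\ (m\ne k).\tag{5.3}$$
So $\Delta\Pi_kj$ contains a copy of $h_k$, with $\beta_{(k,0)}(h_k)=1$. We must enlarge $X$ to a space $E$ in which such an operator can only be lifted at a high price.

## 6. An extension of $X$ that penalizes $\Delta$ off finite-dimensional spaces

We build $E$ as a space of sequences in $X$. If there were no $\Delta$, we would take all convergent sequences in $X$. Now we renorm $X$ at place $n$ so that $\Delta x$ must be very close to a fixed finite-dimensional space $H_n$.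

Let $(x_i)$ be dense in $X$, $H_n=\operatorname{span}\{\Delta x_1,\dots,\Delta x_n\}$, $P_n:M\to H_n$ a bounded projection, $c_n=\|P_n\|$, $\eta_n=\frac1{n(1+c_n)}$, and
$$p_n(y)=\inf_{h\in H_n}\max\big(\|h\|,\|y-h\|/\eta_n\big)\ (y\in M),\qquad|x|_n=\max(\|x\|,p_n(\Delta x))\ (x\in X).$$
The function $p_n$ is an equivalent norm on $M$, with $(1+\eta_n)^{-1}\|y\|\le p_n(y)\le\|y\|/\eta_n$: for the left inequality use $\|y\|\le\|h\|+\|y-h\|$, for the right one take $h=0$. For $y\in H_n$, taking $h=y$, we get $p_n(y)\le\|y\|$. Let $E_n=(X,|\cdot|_n)$, which is isomorphic to $X$.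

Let $X_{00}=\{x\in X:\Delta x\in\bigcup_nH_n\}$. This is a linear subspace (the $H_n$ increase), it is dense since it contains all $x_i$, and it contains $jU$ since $\Delta j=0$. For $x\in X_{00}$ we have $|x|_n=\|x\|$ as soon as $\Delta x\in H_n$, because then $p_n(\Delta x)\le\|\Delta x\|\le\|x\|$. Let $E_{00}$ be the space of sequences in $X$ that are eventually equal to a constant $x\in X_{00}$. Then $E_{00}\subset\ell_\infty(E_n)$, and **$E$ is the closure of $E_{00}$ in $\ell_\infty(E_n)$.** (In the degenerate case $\Delta=0$ all norms $|\cdot|_n$ agree and $E$ is the space of convergent sequences in $X$.)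

**The map $\pi$.** Since $\|\cdot\|\le|\cdot|_n$, each $e=(e_n)\in E$ is a uniform limit in $X$ of eventually constant sequences. So $\pi(e)=\lim e_n$ exists in $X$, and $\|\pi\|\le1$.

**Its kernel is $Y:=c_0(E_n)$.** Finitely supported sequences lie in $E_{00}$, so $Y\subset E$, and $\pi=0$ on $Y$. Conversely let $\pi e=0$, and let $d\in E_{00}$ with $\|e-d\|<\eta$ and eventual value $x$. Then $\|x\|=\|\pi(d-e)\|\le\eta$, so for large $n$ we have $|x|_n=\|x\|\le\eta$ and $|e_n|_n\le2\eta$. Hence $e\in Y$.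

**It is an isometric quotient map.** A given $x\in X_{00}$ lifts to $(0,\dots,0,x,x,\dots)$, starting at a late place, with norm $\|x\|$. Let $x\in X$, $\|x\|<1$, and $\delta>0$ with $\|x\|+2\delta<1$. Choose inductively $x^{(0)},x^{(1)},\dots\in X_{00}$ with $\|x-x^{(0)}-\dots-x^{(k)}\|<2^{-k-1}\delta$. Then $\|x^{(0)}\|<\|x\|+\frac\delta2$ and $\|x^{(k)}\|<\frac32\,2^{-k}\delta$ for $k\ge1$, so the lifts of the $x^{(k)}$ sum to a lift of $x$ of norm at most $\|x\|+2\delta<1$.

**$E$ is separable,** since $Y$ and $E/Y\cong X$ are.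

**The map $J$.** For $u\in U$ put $Ju=(ju,ju,\dots)\in E_{00}$. As $\Delta ju=0$, $|ju|_n=\|ju\|$. So $J:U\to E$ is a contraction, and $\pi J=j$.

**Lemma 4.** $E$ has the AP.

*Proof.* **Step 1: a trace formula on spaces with AP.** *Let $H$ have AP, let $G$ be a Banach space, $f_i\in G^*$, $x_i\in H$, $\sum\|f_i\|\|x_i\|<\infty$ and $\sum f_i(g)x_i=0$ for all $g\in G$. Then $\sum b(f_i,x_i)=0$ for every bounded bilinear form $b$ on $G^*\times H$.*

Drop the zero terms. Choose $s_i>0$, $s_i\to\infty$, with $\sum s_i\|f_i\|\|x_i\|<\infty$, and replace $(f_i,x_i)$ by $(\kappa_if_i,\kappa_i^{-1}x_i)$ with $\kappa_i=s_i\|x_i\|$. So we may assume $\sum\|f_i\|<\infty$ and $x_i\to0$. Given $\epsilon>0$, AP provides $\phi=\sum_k\psi_k\otimes z_k\in\mathcal F(H;H)$ (a finite sum) with $\|\phi x_i-x_i\|\le\epsilon$ for all $i$. For each $k$ we have $\sum_i\psi_k(x_i)f_i=0$ in $G^*$: at $g\in G$ its value is $\psi_k(\sum_if_i(g)x_i)=0$. Hence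
$$\sum_ib(f_i,\phi x_i)=\sum_kb\Big(\sum_i\psi_k(x_i)f_i,z_k\Big)=0,$$
and so $|\sum b(f_i,x_i)|\le\epsilon\|b\|\sum\|f_i\|$. Let $\epsilon\to0$.

**Step 2: splitting the trace on $E$.** By Grothendieck's criterion (Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Thm. 1.e.4) it suffices to show: if $f_i\in E^*$, $e_i\in E$, $\sum\|f_i\|\|e_i\|<\infty$ and $\sum f_i(e)e_i=0$ for all $e\in E$, then $\sum f_i(e_i)=0$.

For $f\in E^*$ write $f|_Y=(\varphi_n^f)_n\in\ell_1(E_n^*)$ and $f^a(e)=\sum_n\varphi_n^f(e_n)$ for *all* $e\in E$; the series converges since $E\subset\ell_\infty(E_n)$. Then $\|f^a\|\le\|f\|$, and $f-f^a$ vanishes on $Y=\ker\pi$. So $f-f^a=D(f)\circ\pi$ with $D:E^*\to X^*$ linear and $\|D\|\le2$, as $\pi$ is an isometric quotient map. Hence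
$$\sum_if_i(e_i)=\sum_n\sum_i\varphi_n^{f_i}((e_i)_n)+\sum_iD(f_i)(\pi e_i),$$
where the double sum converges absolutely because $\sum_n\|\varphi_n^{f_i}\|\le\|f_i\|$. Apply Step 1 with $G=E$: for each $n$ with $H=E_n$ (isomorphic to $X$), vectors $(e_i)_n$ and $b(f,x)=\varphi_n^f(x)$; and with $H=X$, vectors $\pi e_i$ and $b(f,x)=D(f)(x)$. The hypotheses hold, since $\sum f_i(e)(e_i)_n$ and $\sum f_i(e)\pi e_i$ are images of $\sum f_i(e)e_i=0$. All terms vanish. $\square$

The next lemma is what the penalty was made for.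

**Lemma 5.** For $B\in\mathcal L(U;E)$ there are $F_n\in\mathcal F(U;M)$ with $\|F_n\|\le2\|B\|$ and $F_nu\to\Delta\pi Bu$ for all $u\in U$.

*Proof.* Write $Bu=(B_nu)_n$ and $F_n=P_n\Delta B_n$. For $\|u\|\le1$ we have $p_n(\Delta B_nu)\le|B_nu|_n\le\|B\|$, so for each $\epsilon>0$ there is $h\in H_n$ with $\|\Delta B_nu-h\|\le\eta_n(\|B\|+\epsilon)$. Since $(I-P_n)h=0$,
$$\|(I-P_n)\Delta B_nu\|=\|(I-P_n)(\Delta B_nu-h)\|\le(1+c_n)\eta_n(\|B\|+\epsilon).$$
So $\|\Delta B_n-F_n\|\le\|B\|/n$. Since $\|\Delta B_n\|\le\|B\|$, $\|F_n\|\le2\|B\|$. As $B_nu\to\pi Bu$ in $X$, also $\Delta B_nu\to\Delta\pi Bu$, and the claim follows. $\square$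

## 7. A sum of suprema that is bounded on finite rank operators $U\to M$

We now define the vectors that will generate the ideal, and the functionals that measure the second term of (2.1).

Let $I$ be the countable set of indices $(l,n)$, $n\in[N_l]$, and $(l,g)'$, $g\in[L_l]$, for $l\ge1$. Put
$$y_{l,n}=\omega_le_n^l,\qquad y'_{l,g}=8^ld_g^l,\qquad\psi_{l,n}(y)=\frac{2w_{l+1}}{\omega_l\lambda_lN_l}x_n^{l*}(y_l)=\frac{2^{2l+2}}{\omega_lN_l}x_n^{l*}(y_l)\quad(y\in M).$$
For $i\in I$ let $y_i$ mean $y_{l,n}$ or $y'_{l,g}$. For each $l$ there are finitely many indices, $\omega_l\to0$, and $8^l\cdot3N_l^{-\gamma}\to0$; so by (5.2) the family $(y_i)_{i\in I}$ tends to $0$ in $U$.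

**Lemma 6.** There is $C$ with
$$\mathcal G(s):=\sum_{l,n}\sup_{i\in I}|\psi_{l,n}(sy_i)|\le C\|s\|\qquad\text{for all }s\in\mathcal F(U;M).$$
Consequently $\mathcal G(\Delta\pi B)\le2C\|B\|$ for all $B\in\mathcal L(U;E)$.

*Proof.* Let $s\in\mathcal F(U;M)$, $\|s\|\le1$, with coordinates $s_l:U\to R_l$. Fix $l$. The supremum over $i$ is at most the sum of the suprema over the following five kinds of $y_i$. We bound the contribution of each kind to $\frac{2^{2l+2}}{\omega_lN_l}\sum_n\sup_i|x_n^{l*}(s_ly_i)|$. The first kind is the essential one; the weights take care of the others.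

**Kind 1: $y_{l,k}$.** The factor $\omega_l$ cancels. By Lemma 3, $|x_n^{l*}(s_le_k^l)|\le|x_n^{l*}((s_l)_Rx_k^l)|+\varepsilon_l$, and by Lemma 2 for the finite rank operator $(s_l)_R$ the contribution is at most $2^{2l+2}(72N_l^{-\gamma}+\varepsilon_l)$.

**Kind 2: $y_{l',k}$ with $l'<l$.** There are few such vectors. Bounding the supremum by the sum over $(l',k)$ and using (4.2), we get at most
$$\frac{2^{2l+2}}{\omega_lN_l}\sum_{l'<l}N_{l'}N_l^\gamma\le2^{2l+3+2l^2}N_l^{-1/2+\gamma},$$
since $\sum_{l'<l}N_{l'}\le2N_{l-1}=2N_l^{1/2}$ for $l\ge2$ (for $l=1$ there is nothing to bound).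

**Kind 3: $y_{l',k}$ with $l'>l$.** Here $|x_n^{l*}(s_ly_{l',k})|\le\omega_{l'}\le\omega_{l+1}$, so we get at most $2^{2l+2}\omega_{l+1}/\omega_l=2^{2l+2-4l-2}=2^{-2l}$.

**Kind 4: $y'_{l',g}$ with $l'\le l$.** For every $g$,
$$|x_n^{l*}(s_ld_g^{l'})|\le\frac1{N_{l'}}\sum_k|x_n^{l*}(s_le_k^{l'})|+\frac1{N_{l'+1}}\sum_i|x_n^{l*}(s_le_i^{l'+1})|,$$
and the right side does not depend on $g$. Summing over $n$ with (4.2) gives at most $2N_l^\gamma$. In total we get at most
$$2^{2l+2+2l^2}N_l^{-1}\sum_{l'\le l}8^{l'}\,2N_l^\gamma\le2^{2l+4+2l^2}\,8^l\,N_l^{\gamma-1}.$$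

**Kind 5: $y'_{l',g}$ with $l'>l$.** By (5.2), at most $2^{2l+2+2l^2}\sup_{l'>l}3\cdot8^{l'}N_{l'}^{-\gamma}$.

Since $N_l^{-\gamma}\le2^{-2^l}$, all five bounds are summable over $l$, with a sum $C$ not depending on $s$.

**The last statement.** Take the $F_n$ of Lemma 5. For finite sets $\Lambda$ of indices $(l,n)$ and $I_0\subset I$, the quantity $\sum_\Lambda\max_{i\in I_0}|\psi_{l,n}(sy_i)|$ is continuous in $s$ under pointwise convergence, and it is at most $2C\|B\|$ for $s=F_n$. Hence it is at most $2C\|B\|$ for $s=\Delta\pi B$. Take the supremum over $\Lambda$ and $I_0$. $\square$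

**Remark (the same inequality fails for $X$).** For the operators $\Pi_kj:U\to X$ of norm at most $1$, (5.3) gives $\psi_{k,n}(\Delta\Pi_kjy_{k,n})=-\frac1{\lambda_kN_k}$ for each $n\in[N_k]$. Hence $\mathcal G(\Delta\Pi_kj)\ge1/\lambda_k=2^k$. So no estimate $\mathcal G(\Delta B)\le C\|B\|$ holds for all $B\in\mathcal L(U;X)$: passing from $X$ to $E$ is what makes Lemma 6 possible.

## 8. The ideal generated by $\Theta:\ell_1\to U$, and the proof of Theorem 1

**Step 1: the ideal.** Let $\Theta:\ell_1(I)\to U$, $\Theta\mathbf e_i=y_i$. It is compact since $y_i\to0$, and $c_1:=\max_i\|y_i\|=\|\Theta\|>0$. For Banach spaces $G,H$ let $\mathcal A(G;H)$ consist of all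
$$S=\sum_kB_k\Theta A_k,\qquad A_k\in\mathcal L(G;\ell_1(I)),\quad B_k\in\mathcal L(U;H),\quad\sum\|B_k\|\|A_k\|<\infty,$$
and let $\|S\|_{\mathcal A}=c_1\inf\sum_k\|B_k\|\|A_k\|$ over all such representations. We verify that $\mathcal A$ is a Banach operator ideal.

* Since $\|B_k\Theta A_k\|\le c_1\|B_k\|\|A_k\|$, the series converge in operator norm, and $\|S\|\le\|S\|_{\mathcal A}$.
* Homogeneity is clear, and the triangle inequality follows by merging two representing series into one. From $WSV=\sum_k(WB_k)\Theta(A_kV)$ we get $\|WSV\|_{\mathcal A}\le\|W\|\|S\|_{\mathcal A}\|V\|$.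
* Completeness: let $\sum_i\|S_i\|_{\mathcal A}<\infty$, and choose representations with $c_1\sum_k\|B_k^i\|\|A_k^i\|\le\|S_i\|_{\mathcal A}+2^{-i}$. The merged series represents the operator-norm sum $S=\sum S_i$, so $S\in\mathcal A$. In the same way $\|S-\sum_{i\le p}S_i\|_{\mathcal A}\le\sum_{i>p}(\|S_i\|_{\mathcal A}+2^{-i})\to0$.
* Let $\|y_{i_0}\|=c_1$ and $g_0\in U^*$ with $\|g_0\|=1$, $g_0(y_{i_0})=c_1$. Then $f\otimes h=(c_1^{-1}g_0\otimes h)\,\Theta\,(f\otimes\mathbf e_{i_0})$, so $\|f\otimes h\|_{\mathcal A}\le\|f\|\|h\|$, hence equality. In particular finite rank operators belong to $\mathcal A$, and the identity of the scalar field has norm $1$.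

**Step 2: $F$ and $T$.** We need a domain on which the test vectors are controlled and from which the map to $E$ is $\mathcal A$-compact. Let $D_\lambda\mathbf e_i=\lambda_l\mathbf e_i$ for $i=(l,n)$ or $(l,g)'$. As $\lambda_l\to0$ and each $l$ has finitely many indices, $D_\lambda$ is a compact operator on $\ell_1(I)$. Let $F=\ell_1(I)/\ker(\Theta D_\lambda)$, let $\iota:F\to U$ be the induced injection, and let $b_i\in B_F$ be the class of $\mathbf e_i$. So
$$\iota b_{l,n}=\omega_l\lambda_le_n^l,\qquad\iota b'_{l,g}=8^l\lambda_ld_g^l.$$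
We regard $F\subset U$ as sets, so linear relations in $U$ between elements of $F$ hold in $F$, and
$$\|e_n^l\|_F\le(\omega_l\lambda_l)^{-1},\qquad\|d_g^l\|_F\le(8^l\lambda_l)^{-1}=4^{-l}.\tag{8.1}$$
Let $T=J\iota$. Each element of $B_F$ has a representative in $2B_{\ell_1(I)}$, so $T(B_F)\subset J\Theta(C_0)$ with $C_0=\overline{D_\lambda(2B_{\ell_1(I)})}$ compact. As $J\Theta\in\mathcal A(\ell_1(I);E)$, we get $T\in\mathcal K_{\mathcal A}(F;E)$.

**Step 3: the functional.** For $e\in E$ let $\rho_le\in R_l$ be the limit of the $l$-th coordinate of $\pi e\in X$; then $\|\rho_l\|\le w_l=2^l$. By the definition of $\Delta$,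
$$2w_{l+1}(\Delta\pi e)_l=q_l\rho_{l+1}e-\rho_le.\tag{8.2}$$
For linear $s$ on $F$ with values in $R_{l'}$, $l'\ge l$, put $z_l(s)=\frac1{N_l}\sum_nx_n^{l*}(se_n^l)$. For $S\in\mathcal K_{\mathcal A}(F;E)$ define
$$\Phi(S)=z_1(\rho_1S)+\sum_{l\ge1}\delta_l(\rho_{l+1}S)+\Phi_2(S),$$
$$\delta_l(s)=z_{l+1}(s)-z_l(q_ls)\quad(s:F\to R_{l+1}),\qquad\Phi_2(S)=\sum_{l,n}\psi_{l,n}(\Delta\pi Sb_{l,n}).$$
The $\delta_l$ are the first brackets of (2.1), and $\Phi_2$ will collect the second terms.

**Step 4: the first parts are bounded in operator norm.** Let $s\in\mathcal L(F;R_{l+1})$. Expand $f_g^l(sd_g^l)$ and average over $g$. Equal rows contribute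
$$\frac1{N_l}\sum_nx_n^{l*}(se_n^l)-\frac1{N_{l+1}}\sum_ix_i^{(l+1)*}(se_i^{l+1})=z_l(q_ls)-z_{l+1}(s)=-\delta_l(s),$$
since $x_n^{l*}\circ q_l=x_n^{l*}$. By (C2) for the edge $e_l$, (4.1) and (8.1), the different rows contribute an error of modulus at most
$$(N_l+N_{l+1})\cdot2\cdot N_{l+1}^{-3}(\omega_{l+1}\lambda_{l+1})^{-1}\|s\|\le4N_{l+1}^{-2}(\omega_{l+1}\lambda_{l+1})^{-1}\|s\|.$$
On the other hand $|f_g^l(sd_g^l)|\le4^{-l}\|s\|$ by (4.3) and (8.1). Hence
$$|\delta_l(s)|\le\big(4^{-l}+4N_{l+1}^{-2}(\omega_{l+1}\lambda_{l+1})^{-1}\big)\|s\|.$$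
Since $\|\rho_{l+1}S\|\le2^{l+1}\|S\|$ and $(\omega_{l+1}\lambda_{l+1})^{-1}=2^{2(l+1)^2+l+1}$, summation gives $\sum_l|\delta_l(\rho_{l+1}S)|\le C'\|S\|\le C'\|S\|_{\mathcal K_{\mathcal A}}$. By (4.1) and (8.1) also $|z_1(\rho_1S)|\le C''\|S\|$.

**Step 5: $\Phi_2$ is bounded in the norm of $\mathcal K_{\mathcal A}$.** Let $\|S\|_{\mathcal K_{\mathcal A}}<c$. There are $G$, a compact set $C_1\subset B_G$ and $Q=\sum_kB_k\Theta A_k\in\mathcal A(G;E)$ with $S(B_F)\subset Q(C_1)$ and $c_1\sum\|B_k\|\|A_k\|<c$. For each $(l,n)$ choose $g_{l,n}\in C_1$ with $Sb_{l,n}=Qg_{l,n}$. We have no control over which point $g_{l,n}$ is, beyond $\|A_kg_{l,n}\|_{\ell_1(I)}\le\|A_k\|$. So $\Theta A_kg_{l,n}=\sum_i\xi_iy_i$ with $\sum|\xi_i|\le\|A_k\|$, and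
$$|\psi_{l,n}(\Delta\pi B_k\Theta A_kg_{l,n})|\le\|A_k\|\sup_{i\in I}|\psi_{l,n}(\Delta\pi B_ky_i)|.$$
This is why suprema over all of $I$ stand in Lemma 6, and maxima over all $k$ in Lemma 2. Lemma 6 gives
$$\sum_{l,n}|\psi_{l,n}(\Delta\pi Sb_{l,n})|\le\sum_k\|A_k\|\,\mathcal G(\Delta\pi B_k)\le2C\sum_k\|A_k\|\|B_k\|\le2Cc/c_1.$$
So the series for $\Phi_2(S)$ converges absolutely, and $\Phi$ is a well-defined bounded linear functional on $\mathcal K_{\mathcal A}(F;E)$.

**Step 6: telescoping.** Since $b_{l,n}=\omega_l\lambda_le_n^l$ in $F\subset U$, the definition of $\psi_{l,n}$ and (8.2) give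
$$\sum_n\psi_{l,n}(\Delta\pi Sb_{l,n})=\frac1{N_l}\sum_nx_n^{l*}\big(q_l\rho_{l+1}Se_n^l-\rho_lSe_n^l\big)=z_l(q_l\rho_{l+1}S)-z_l(\rho_lS).$$
Adding $\delta_l(\rho_{l+1}S)=z_{l+1}(\rho_{l+1}S)-z_l(q_l\rho_{l+1}S)$ gives $z_{l+1}(\rho_{l+1}S)-z_l(\rho_lS)$. Hence
$$\Phi(S)=\lim_{l\to\infty}z_l(\rho_lS).$$

**Step 7: $\Phi$ vanishes on finite rank operators.** If $S=f\otimes e$ with $f\in F^*$, $e\in E$, then by (8.1) and (4.2)
$$|z_l(\rho_lS)|\le\frac1{N_l}\sum_n|f(e_n^l)||x_n^{l*}(\rho_le)|\le\|f\|(\omega_l\lambda_l)^{-1}N_l^{\gamma-1}2^l\|e\|\to0 .$$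
So $\Phi(f\otimes e)=0$, and by linearity $\Phi=0$ on $\mathcal F(F;E)$.

**Step 8: $\Phi(T)=1$.** For $u=(r,(z^m))\in U$ we have $\pi Ju=ju$, so $\rho_lJu=\lim_tz_t^l=h_lr$. The $R$-component of $e_n^l$ is $x_n^l$. Hence
$$z_l(\rho_lT)=\frac1{N_l}\sum_nx_n^{l*}(h_lx_n^l)=1\quad\text{for all }l,$$
and $\Phi(T)=1$.

The space $E$ is separable and has AP by Section 6 and Lemma 4, and $\mathcal A$ is generated by the single compact operator $\Theta$, whose domain $\ell_1(I)$ is $\ell_1$ since $I$ is countably infinite. This proves Theorem 1: $E$ has the approximation property, $\operatorname{dist}_{\mathcal K_{\mathcal A}}(T,\mathcal F(F;E))\ge1/\|\Phi\|>0$, and therefore $E$ fails the $\mathcal K_{\mathcal A}$-approximation property. $\blacksquare$
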